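# Regular wavelets for diagonal dilations with one rational and one irrational entry

## 1. Dilations, orthonormal wavelets, regularity

**Definition (dilation).** A dilation is a real $n\times n$ matrix $A$ all of whose eigenvalues $\lambda$ satisfy $|\lambda|>1$.

For example $\mathrm{diag}(2,\sqrt2)$ is a dilation, while $\mathrm{diag}(2,1)$ is not. In dimension one a dilation is a number $a$ with $|a|>1$.

**Definition (orthonormal wavelet).** An orthonormal (multi)wavelet associated with $A$ is a finite family $\Psi=\{\psi^1,\dots,\psi^L\}\subset L^2(\mathbb R^n)$ such that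
$$\{\,|\det A|^{j/2}\psi^l(A^jx-k):\ j\in\mathbb Z,\ k\in\mathbb Z^n,\ 1\le l\le L\,\}$$
is an orthonormal basis (ONB) of $L^2(\mathbb R^n)$.

Two examples in dimension one with $a=2$ and $L=1$. The Haar wavelet is $\psi=\mathbf 1_{[0,1/2)}-\mathbf 1_{[1/2,1)}$. The Shannon wavelet is given by $\hat\psi=\mathbf 1_E$ with $E=\{\frac12\le|\xi|<1\}$. For Shannon, the integer translates of $E$ tile $\mathbb R$ up to null sets (move $[-1,-\frac12)$ to $[0,\frac12)$), so the functions $e^{-2\pi\mathrm i k\xi}\mathbf 1_E$ form an ONB of $L^2(E)$. The sets $2^jE$ tile $\mathbb R\setminus\{0\}$, so the dilates fill $L^2(\mathbb R)$.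

**Definition (regularity).** Let $r\ge0$ be an integer. A function $\psi$ is $r$-regular if $\psi\in C^r(\mathbb R^n)$ and for every multi-index $\alpha$ with $|\alpha|\le r$ and every $m\ge0$ there is $C_{\alpha,m}<\infty$ with $|\partial^\alpha\psi(x)|\le C_{\alpha,m}(1+|x|)^{-m}$ for all $x$. A wavelet $\Psi$ is regular if every $\psi^l$ is $r$-regular for some $r\ge 0$.

The Gaussian $e^{-|x|^2}$ is $r$-regular for every $r$, and so is every Schwartz function. In particular this holds for every $\psi$ with $\hat\psi\in C_c^\infty$. The Haar wavelet is not regular, because it is not continuous. The Shannon wavelet is smooth but not regular: the bound with $m=2$ would make it integrable, and then $\hat\psi$ would be continuous.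

**Conventions.** The imaginary unit is $\mathrm i$; the letter $i$ is an index. Inner products are linear in the first slot. We write $\hat f(\xi)=\int f(x)e^{-2\pi \mathrm i x\cdot\xi}dx$, $T_yf=f(\cdot-y)$, $D_Af(x)=|\det A|^{1/2}f(Ax)$, so the wavelet system is $\{D_A^jT_k\psi^l\}$. On $L^2(\mathbb R)$ we write $\delta_cf(x)=|c|^{1/2}f(cx)$, so $\widehat{\delta_cf}(\xi)=|c|^{-1/2}\hat f(\xi/c)$. Further, $\mathbb T=\mathbb R/\mathbb Z$ and $\mathcal B=\{f\in L^2(\mathbb R):\hat f\in C_c^\infty(\mathbb R)\}$. The signs $\oplus,\ominus$ denote orthogonal sum and orthogonal complement.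

## 2. Diagonal $2\times2$ dilations with exactly one irrational entry

The following background is known. Every dilation with integer entries admits regular orthonormal wavelets. In dimension one, for a factor $a$ with $|a|>1$, regular (indeed $\infty$-regular) orthonormal wavelets exist when $a$ is rational, while all orthonormal wavelets associated with an irrational factor have poor time-frequency localization; in particular none is regular.

What happens when a matrix mixes both kinds of number? The source "Anisotropic Hardy Spaces and Wavelets" (https://typeset.io/pdf/anisotropic-hardy-spaces-and-wavelets-1jdju3j428.pdf) records the higher dimensional version as open and says that it is not even known whether there are regular wavelets for diagonal $2\times2$ dilations with one rational and one irrational entry. So we ask: is there a dilation $A=\mathrm{diag}(a,b)$, one entry rational and the other irrational, that admits a regular orthonormal wavelet in $L^2(\mathbb R^2)$?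

The answer is yes. For example $\mathrm{diag}(2,\sqrt2)$ admits an orthonormal multiwavelet with $L=7$ generators, all Schwartz functions with $\hat\psi^l\in C_c^\infty(\mathbb R^2)$, hence $r$-regular for every $r$. Here are the results that we shall prove.

**Theorem 1 (existence).** Let $a\in\mathbb Q$, $b\in\mathbb R$, $|a|,|b|>1$, and suppose $b^q\in\mathbb Q$ for some $q\ge1$. Then $A=\mathrm{diag}(a,b)$ admits an orthonormal wavelet $\Psi$ with $\hat\psi\in C_c^\infty(\mathbb R^2)$ for all $\psi\in\Psi$.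

**Theorem 2 (nonexistence).** Let $a,b\in\mathbb R$, $|a|,|b|>1$, and suppose $b^j\notin\mathbb Q$ for all $j\ge1$. Then $A=\mathrm{diag}(a,b)$ has no orthonormal wavelet $\Psi$ with $|\psi^l(x)|\le C(1+|x|)^{-2-\delta}$ for some $C,\delta>0$ and all $l$. In particular it has no regular one.

**Corollary (classification).** Let $A=\mathrm{diag}(a,b)$ be a dilation with $a$ rational and $b$ irrational. The following are equivalent:

* (i) $A$ admits a regular orthonormal wavelet;
* (ii) $A$ admits an orthonormal wavelet with $|\psi^l(x)|\le C(1+|x|)^{-2-\delta}$ for some $C,\delta>0$ and all $l$;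
* (iii) $A$ admits an orthonormal wavelet with all $\hat\psi^l\in C_c^\infty(\mathbb R^2)$;
* (iv) $b^q\in\mathbb Q$ for some $q\ge2$.

Interchanging the coordinates gives the analogous statement when $a$ is the irrational entry.

Theorem 1 applies to $b=\sqrt2$. Theorem 2 applies for instance to $b=1+\sqrt2$: by the binomial theorem $b^j=x_j+y_j\sqrt2$ with $x_j,y_j$ integers and $y_j>0$ for $j\ge1$, so no $b^j$ is rational.

## 3. Spaces spanned by translates of band-limited functions

**Definition (nice space).** Let $\lambda>0$. A closed subspace $X\subset L^2(\mathbb R)$ is a nice $\lambda$-space of rank $r$ if there are generators $x_1,\dots,x_r\in\mathcal B$ such that $\{x_i(\cdot-\lambda k)\}_{i\le r,\,k\in\mathbb Z}$ is an ONB of $X$.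

The standard example is the space $V_0$ of Section 4, a nice $1$-space of rank $1$. The space of all $f$ with $\operatorname{supp}\hat f\subset[-\frac12,\frac12]$ has the ONB of integer translates of $\frac{\sin\pi x}{\pi x}$, but this generator is not in $\mathcal B$. Membership in $\mathcal B$ is the smoothness that we want.

Two operations will be used all the time.

* A nice $\lambda$-space of rank $r$ is a nice $n\lambda$-space of rank $nr$ for every $n\in\mathbb N$: use the generators $x_i(\cdot-\lambda n')$, $0\le n'<n$.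
* If $X$ is a nice $\lambda$-space of rank $r$, then $\delta_cX$ is a nice $\lambda/|c|$-space of rank $r$, because $\delta_cT_{\lambda k}=T_{\lambda k/c}\delta_c$.

So the *density* $r/\lambda$ does not change when we coarsen the lattice, and $\delta_c$ multiplies it by $|c|$. This will tell us which ranks to look for.

**The fiber picture.** Let $Y$ be a nice $\lambda$-space with generators $y_1,\dots,y_r$. If $f=\sum_{i,k}c_{i,k}\,y_i(\cdot-\lambda k)$, then
$$\hat f(\xi)=\sum_i m_i(\lambda\xi)\hat y_i(\xi),\qquad m_i(\theta)=\sum_kc_{i,k}e^{-2\pi\mathrm ik\theta}.$$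
The map $f\mapsto m$ is unitary from $Y$ onto $L^2(\mathbb T;\mathbb C^r)$ and carries $T_{\lambda k}$ to multiplication by $e^{-2\pi \mathrm ik\theta}$. All $f\in Y$ have $\hat f$ supported in one fixed compact set, the union of the supports of the $\hat y_i$. If $f\in Y\cap\mathcal B$, then $f$ and $y_i$ are Schwartz functions, so $c_{i,k}=\langle f,y_i(\cdot-\lambda k)\rangle$ decays rapidly in $k$, and $m\in C^\infty$. Conversely $m\in C^\infty$ gives $f\in\mathcal B$.

Let $x_1,\dots,x_{r'}\in Y\cap\mathcal B$ correspond to $M_1,\dots,M_{r'}$. Then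
$$\langle T_{\lambda k}x_l,x_{l'}\rangle=\int_{\mathbb T}e^{-2\pi\mathrm ik\theta}\langle M_l(\theta),M_{l'}(\theta)\rangle\,d\theta .$$
Hence the $\lambda\mathbb Z$-translates of the $x_l$ are orthonormal iff $(M_l(\theta))_l$ is orthonormal for every $\theta$ (almost every $\theta$ suffices, by continuity). In that case their closed span corresponds to $\{\sum_ln_lM_l:\ n_l\in L^2(\mathbb T)\}=\{m:\ m(\theta)\in\mathrm{span}(M_l(\theta))_l\text{ a.e.}\}$, and they form an ONB of $Y$ iff moreover $r'=r$. In particular, for given $\lambda$ the rank is well defined, and two systems of generators of $Y$ differ by a smooth map $\mathbb T\to U(r)$.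

**Lemma 1.** (a) If $X\subset Y$ are nice $\lambda$-spaces of ranks $r'\le r$, then $Y\ominus X$ is a nice $\lambda$-space of rank $r-r'$.

(b) Let $Y=\bigoplus_{i=0}^{q-1}X_i^0=\bigoplus_{i=0}^{q-1}X_i^1$ with $X_i^0,X_i^1$ nice $\lambda$-spaces of the same rank $r_i\ge1$. Then there are functions $u_{i,l}(\tau,\cdot)$, $0\le i<q$, $1\le l\le r_i$, $\tau\in[0,1]$, such that

* $(\tau,\xi)\mapsto\hat u_{i,l}(\tau,\xi)$ is $C^\infty$ with compact support in $[0,1]\times\mathbb R$;
* $u_{i,l}$ does not depend on $\tau$ on $[0,\frac13]$ and on $[\frac23,1]$;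
* for each $\tau$ the $\lambda\mathbb Z$-translates of all $u_{i,l}(\tau,\cdot)$ form an ONB of $Y$;
* for fixed $i$ the $\lambda\mathbb Z$-translates of the $u_{i,l}(0,\cdot)$ (resp. $u_{i,l}(1,\cdot)$) form an ONB of $X_i^0$ (resp. $X_i^1$).

**Proof of (a).** We need a smooth *periodic* orthonormal frame of the orthogonal complements in the fibers. We transport a frame along $\theta$ and then repair the mismatch after one period.

Let $M_1,\dots,M_{r'}$ correspond to generators of $X$, and let $\Pi(\theta)=I-\sum_lM_l(\theta)M_l(\theta)^*$, a smooth $1$-periodic family of orthogonal projections of rank $r-r'$. Let $R$ solve $R'=[\Pi',\Pi]R$, $R(0)=I$ on $\mathbb R$. Since $\Pi$ and $\Pi'$ are self-adjoint, $[\Pi',\Pi]$ is skew-adjoint and $R$ is unitary. Differentiating $\Pi^2=\Pi$ gives $\Pi\Pi'+\Pi'\Pi=\Pi'$, and multiplying by $\Pi$ on both sides gives $\Pi\Pi'\Pi=0$. Therefore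
$$\frac{d}{d\theta}(R^*\Pi R)=R^*\big(\Pi'+\Pi[\Pi',\Pi]-[\Pi',\Pi]\Pi\big)R=R^*\big(\Pi'+2\Pi\Pi'\Pi-\Pi\Pi'-\Pi'\Pi\big)R=0,$$
so $\Pi(\theta)R(\theta)=R(\theta)\Pi(0)$: the map $R(\theta)$ carries $\mathrm{ran}\,\Pi(0)$ onto $\mathrm{ran}\,\Pi(\theta)$.

Both $R(\theta+1)$ and $R(\theta)R(1)$ solve the same equation (its coefficient is $1$-periodic) with the same value at $\theta=0$, so they are equal. As $\Pi(1)=\Pi(0)$, the matrix $R(1)$ commutes with $\Pi(0)$. Write $R(1)|_{\mathrm{ran}\,\Pi(0)}=e^{\mathrm iB}$ with $B$ self-adjoint on $\mathrm{ran}\,\Pi(0)$. For an orthonormal basis $(f_l)$ of $\mathrm{ran}\,\Pi(0)$ the vectors $R(\theta)e^{-\mathrm i\theta B}f_l$ are smooth and form an orthonormal basis of $\mathrm{ran}\,\Pi(\theta)$. They are $1$-periodic, since $R(\theta)R(1)e^{-\mathrm i(\theta+1)B}f_l=R(\theta)e^{-\mathrm i\theta B}f_l$. By the fiber picture they give generators of $Y\ominus X$. $\square$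

**Proof of (b).** We need a path of unitary frames from one splitting to the other. The only obstruction is a winding number, and we may change it freely.

Let $r=\sum_ir_i$ be the rank of $Y$. The generators of $(X_i^e)_i$, $e=0,1$, give smooth maps $U^e:\mathbb T\to U(r)$ with columns grouped by $i$. Multiplying one column of $U^1$ by $e^{2\pi\mathrm in\theta}$ only translates one generator by an element of $\lambda\mathbb Z$, and it changes the winding number of $\det U^1$ by $n$. So we may assume that $\det U^0$ and $\det U^1$ have equal winding numbers. Let $Z=(U^0)^{-1}U^1$; its determinant has winding number $0$. Recall that $\det$ induces an isomorphism $\pi_1(U(r))\cong\pi_1(U(1))=\mathbb Z$ and that $U(r)$ is connected. Hence $Z$ is homotopic in $U(r)$ to the constant loop $I$. Reparametrizing, we get a continuous $G:[0,1]\times\mathbb T\to U(r)$ with $G(\tau,\cdot)=I$ for $\tau\le0.4$ and $G(\tau,\cdot)=Z$ for $\tau\ge0.6$.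

It remains to make $G$ smooth without touching its ends. Let $E:[0,1]\times\mathbb T\to M_r(\mathbb C)$ be smooth with $\|E-G\|<1$ in operator norm everywhere. Let $\omega(\tau)$ be smooth with values in $[0,1]$, equal to $1$ on $[0.38,0.62]$ and to $0$ off $[0.35,0.65]$. Put $G_1=(1-\omega)G+\omega E$. This is smooth: for $\tau<0.4$ and for $\tau>0.6$ the map $G$ itself is smooth, and for $0.38<\tau<0.62$ we have $G_1=E$. Also $\|G_1-G\|<1$ with $G$ unitary, so $G_1$ is invertible, and $G_2=G_1(G_1^*G_1)^{-1/2}$ is smooth and unitary, with $G_2=I$ for $\tau\le\frac13$ and $G_2=Z$ for $\tau\ge\frac23$. Put $U(\tau,\theta)=U^0(\theta)G_2(\tau,\theta)$. If $y_1,\dots,y_r$ are the generators of $Y$, the column of $U$ with label $(i,l)$ defines $\hat u_{i,l}(\tau,\xi)=\sum_{h}U_{h,(i,l)}(\tau,\lambda\xi)\,\hat y_h(\xi)$, and all four properties hold. $\square$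

## 4. Meyer multiresolutions for a real dilation factor

Let $c\in\mathbb R$, $|c|>1$, and $0<\varepsilon<\frac14$ with $\frac12+\varepsilon<|c|(\frac12-\varepsilon)$. Let $\nu\in C^\infty(\mathbb R)$ satisfy $0\le\nu\le1$, $\nu=0$ on $(-\infty,0]$, $\nu=1$ on $[1,\infty)$, $\nu(x)+\nu(1-x)=1$ (integrate a bump on $[0,1]$ that is symmetric about $\frac12$ and has integral $1$). Put
$$\hat\varphi(\xi)=\cos\Big(\frac\pi2\,\nu\Big(\frac{|\xi|-\frac12+\varepsilon}{2\varepsilon}\Big)\Big).$$
Then $\varphi\in\mathcal B$, $\hat\varphi$ is even, $0\le\hat\varphi\le1$, $\hat\varphi=1$ for $|\xi|\le\frac12-\varepsilon$, and $\hat\varphi=0$ for $|\xi|\ge\frac12+\varepsilon$. Moreover $\sum_n\hat\varphi(\xi+n)^2=1$. Indeed, the only overlaps are of the type $\xi\in[\frac12-\varepsilon,\frac12+\varepsilon]$, $n=-1$; if $x$ is the argument of $\nu$ at $\xi$, then the argument at $\xi-1$ is $1-x$, and $\cos^2(\frac\pi2\nu(x))+\cos^2(\frac\pi2(1-\nu(x)))=1$. Hence the integer translates of $\varphi$ are orthonormal.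 Let $V_0$ be their closed span, so $\widehat{V_0}=\{m\hat\varphi:m\in L^2(\mathbb T)\}$, and let $V_j=\delta_c^jV_0$. We record what we need.

* $V_0$ is a nice $1$-space of rank $1$, and $V_j$ is a nice $|c|^{-j}$-space of rank $1$ (density $|c|^j$).
* $V_0\supset\{f:\operatorname{supp}\hat f\subset[-\frac12+\varepsilon,\frac12-\varepsilon]\}$. Take $m$ to be the periodization of $\hat f$: if $m(\xi)\ne0$ through a term $\hat f(\xi+n)$ with $n\ne0$, then $|\xi|\ge1-(\frac12-\varepsilon)=\frac12+\varepsilon$, where $\hat\varphi=0$. On the other hand all $f\in V_0$ have $\operatorname{supp}\hat f\subset[-\frac12-\varepsilon,\frac12+\varepsilon]$. Hence $\overline{\bigcup V_j}=L^2(\mathbb R)$ and $\bigcap V_j=0$.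
* $V_0\subset V_1$. Let $g=m\hat\varphi\in\widehat{V_0}$ and $G(\xi)=\sum_kg(\xi+ck)$. Then $G(\xi)\hat\varphi(\xi/c)\in\widehat{V_1}$. On $\operatorname{supp}g$ we have $\hat\varphi(\xi/c)=1$, because $\frac12+\varepsilon<|c|(\frac12-\varepsilon)$. For $k\ne0$, $g(\xi+ck)\hat\varphi(\xi/c)\ne0$ would force $|c|\le|ck|\le\frac12+\varepsilon+|c|(\frac12+\varepsilon)$, that is, $|c|(\frac12-\varepsilon)\le\frac12+\varepsilon$, which is false. So $G\,\hat\varphi(\cdot/c)=g$.

With $Y_j=V_{j+1}\ominus V_j=\delta_c^jY_0$ we get $V_m=\bigoplus_{j<m}Y_j$ and $L^2(\mathbb R)=\bigoplus_{j\in\mathbb Z}Y_j$.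

**Projection formula.** Let $P_j$ be the orthogonal projection onto $\widehat{V_j}$. For bounded compactly supported $h$, the coefficients of $h$ against $e^{-2\pi\mathrm ik\xi}\hat\varphi$ are the Fourier coefficients of the periodization of $h\hat\varphi$; thus, and by scaling,
$$P_0h(\xi)=\hat\varphi(\xi)\sum_nh(\xi+n)\hat\varphi(\xi+n),\qquad P_jh(\xi)=\hat\varphi(c^{-j}\xi)\sum_nh(\xi+c^jn)\hat\varphi(c^{-j}\xi+n).\tag{1}$$

**Example: rational factors in dimension one.** Let $c=p/s$ with integers $p>s\ge1$. Then $V_0$ is a nice $s$-space of rank $s$, and $V_1$, a nice $s/p$-space of rank $1$, is a nice $s$-space of rank $p$. By Lemma 1(a), $Y_0$ is a nice $s$-space of rank $p-s$ with generators $z_1,\dots,z_{p-s}\in\mathcal B$. So $\{\delta_c^jT_{sk}z_m\}$ is an ONB of $L^2(\mathbb R)$. Applying the unitary $\delta_s$ (note $\delta_sT_{sk}=T_k\delta_s$), we see that $\{\delta_sz_m\}$ is a regular orthonormal wavelet for $c$.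

## 5. Products of multiresolutions: two rational entries, and the obstruction at $\sqrt2$

**Two rational entries.** Let $|a|=p/s$, $|b|=N/M$ be rational. Take $V_j,Y_j$ for $c=a$ in the variable $x_1$ and $V'_j,Y'_j$ for $c=b$ in $x_2$, and let $U_j=V_j\otimes V_j'=D_A^jU_0$. These spaces increase, their union is dense and their intersection is $0$ (look at supports of Fourier transforms), so $L^2(\mathbb R^2)=\bigoplus_jD_A^j(U_1\ominus U_0)$, where
$$U_1\ominus U_0=(Y_0\otimes V_1')\oplus(V_0\otimes Y_0').$$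
With respect to the lattice $s\mathbb Z\times M\mathbb Z$, products of generators generate this space, and there are $(p-s)N+s(N-M)=pN-sM$ of them. Rescaling by $D_C$, $C=\mathrm{diag}(s,M)$, gives a regular wavelet. For $\mathrm{diag}(2,3)$ it has $5$ generators.

**The same attempt for $\mathrm{diag}(2,\sqrt2)$.** Everything works up to the choice of a lattice. The space $V_0'$ lives on the lattice $\mathbb Z$, the space $V_1'$ on $\frac1{\sqrt2}\mathbb Z$, and Lemma 1(a) needs a common one. This is a real obstruction, for the following reason.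

**Fact.** Let $c>1$. If $T_y$ commutes with the projection onto $V_j$ on all $h$ with $\hat h$ bounded and supported in $c^jS$, $S=[\frac12-\varepsilon,\frac12+\varepsilon]$, then $c^jy\in\mathbb Z$.

To see this for $j=0$, use (1): for $\operatorname{supp}\hat h\subset S$ the projection is $\hat\varphi(\xi)^2\hat h(\xi)+\hat\varphi(\xi)\hat\varphi(\xi+1)\hat h(\xi+1)$. Replacing $\hat h$ by $e^{-2\pi\mathrm iy\xi}\hat h$ multiplies the second term by $e^{-2\pi\mathrm iy(\xi+1)}$, while $T_y$ applied after projecting multiplies it by $e^{-2\pi\mathrm iy\xi}$. Near $\xi=-\frac12$ the product $\hat\varphi(\xi)\hat\varphi(\xi+1)$ is not zero (at $-\frac12$ it equals $\frac12$), so $e^{-2\pi\mathrm iy}=1$. For general $j$ the shift is $c^j$ instead of $1$.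

Now let $c=\sqrt2$ and suppose $T_yY_0'=Y_0'$. The projection onto $Y_0'$ is the difference of those onto $V_1'$ and $V_0'$, and it commutes with $T_y$. On $h$ with $\operatorname{supp}\hat h\subset S$ the projection onto $V_1'$ is the identity, so the Fact gives $y\in\mathbb Z$. On $h$ with $\operatorname{supp}\hat h\subset\sqrt2S$ the projection onto $V_0'$ is $0$, so the Fact gives $\sqrt2y\in\mathbb Z$. Hence $y=0$: no nonzero translation preserves $Y_0'$. Then no $T_{(0,y)}$ with $y\ne0$ preserves $U_1\ominus U_0$ (test on $g\otimes h$ with $g\in V_0$), and this space has no basis of lattice translates over any lattice $\alpha\mathbb Z\times\alpha'\mathbb Z$.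

## 6. Slices in $\xi_2$, and two splittings that do not suffice

The matrix $A=\mathrm{diag}(2,\sqrt2)$ is bad, but $A^2=\mathrm{diag}(4,2)$ has integer entries. So one tries to split $L^2(\mathbb R^2)=W\oplus D_AW$ with $D_A^2W=W$, and to find inside $W$ a basis $\{D_A^{2j}T_\gamma f\}$. Then $\{D_A^jT_\gamma f\}_{j\in\mathbb Z}$ is a basis of everything. The whole problem is to find the right $W$. In general, let $b^q$ be rational; we want $L^2(\mathbb R^2)=\bigoplus_{i=0}^{q-1}D_A^iW$ and $D_A^qW=W$.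

**Slices.** For $f\in L^2(\mathbb R^2)$ let $f^\sharp(x_1,\xi)$ be the Fourier transform in $x_2$ only. We regard $f^\sharp(\xi)=f^\sharp(\cdot,\xi)$ as a vector in $L^2(\mathbb R)=L^2(dx_1)$; norms and inner products of such vectors are taken there. A direct computation gives
$$(D_Af)^\sharp(\xi)=|b|^{-1/2}\,\delta_a\big(f^\sharp(\xi/b)\big).\tag{2}$$
For $\xi\ne0$ define $t(\xi)$ by $|\xi|=\frac12|b|^{t(\xi)}$, so $t(\xi/b)=t(\xi)-1$. We look for $W$ of the form
$$W=\{f:\ f^\sharp(\xi)\in K(t(\xi))\ \text{for a.e. }\xi\},$$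
with closed subspaces $K(t)\subset L^2(\mathbb R)$. By (2), $D_A^iW$ has the slices $\delta_a^iK(t(\xi)-i)$, so we want
$$\bigoplus_{i=0}^{q-1}\delta_a^iK(t-i)=L^2(\mathbb R),\qquad \delta_a^qK(t)=K(t+q)\qquad(t\in\mathbb R).\tag{3}$$

**First candidate: frequency bands.** Take $a=2$, $b=\sqrt2$, $q=2$, and let $K(t)=L^2(\mathbb R)$ for $t\in[0,1)+2\mathbb Z$, $K(t)=0$ otherwise. Then (3) holds. But $K$ jumps, and this rules out smooth generators: *there is no finite $\Phi$ such that each $\hat f$, $f\in\Phi$, is continuous with compact support avoiding the origin and $\{D_A^{2j}T_kf:j\in\mathbb Z,k\in\mathbb Z^2,f\in\Phi\}$ is an ONB of $W$.* To see this, note first that if $f\in W$ and $\hat f$ is continuous, then $\hat f$ vanishes on every line $\xi_2=\frac12 2^j$, because it vanishes just below the line. Let $\hat g_\eta=\eta^{-1}\mathbf 1_{R_\eta}$, $R_\eta=[0,\eta]\times[\frac12,\frac12+\eta]$; for small $\eta$ we have $g_\eta\in W$ and $\|g_\eta\|=1$. Since the supports are compact and avoid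 $0$, only finitely many $j$, the same for all small $\eta$, give nonzero coefficients. For such $j$ and small $\eta$ the set $A^{-2j}R_\eta$ has diameter less than $1$, and Plancherel's theorem on $\mathbb T^2$ gives
$$\sum_k|\langle g_\eta,D_A^{2j}T_kf\rangle|^2=\int|\hat g_\eta(\xi)|^2|\hat f(A^{-2j}\xi)|^2d\xi\le\sup_{R_\eta}|\hat f(A^{-2j}\,\cdot)|^2 .$$
As $\eta\to0$ the right side tends to $|\hat f(A^{-2j}(0,\frac12))|^2=0$. So the sum of all squared coefficients tends to $0$, whereas Parseval's identity says that it is $1$. We need $K(t)$ to move continuously.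

**Second candidate: every other scale in $x_1$.** Let $V_j,Y_j$ be the spaces of Section 4 for $c=a=2$ and let $K(t)=K=\bigoplus_{n\in\mathbb Z}Y_{2n}$ for all $t$. Then (3) holds, and nothing jumps. To find a basis of $W=K\otimes L^2(\mathbb R)$, use in $x_2$ the spaces $V^{(2)}_j,Y^{(2)}_j$ for $c=2=b^2$ and sort the pieces $Y_{2n}\otimes Y_j^{(2)}$. Those with $j<n$ add up to $\bigoplus_nY_{2n}\otimes V_n^{(2)}=\bigoplus_nD_A^{2n}(Y_0\otimes V_0^{(2)})$, which has nice generators. Those with $j\ge n$ add up to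
$$\bigoplus_jD_A^{2j}\big(X\otimes Y_0^{(2)}\big),\qquad X=\bigoplus_{n\le0}Y_{2n}.$$
Here it stops: $X$ has no lattice. Indeed, let $T_yX=X$ and $\operatorname{supp}\hat h\subset2^{-2m}S$, $m\ge0$. The projection of $h$ onto $V_k$ is $h$ for $k>-2m$ and $0$ for $k<-2m$, so the projection onto $X$ maps $h$ to $h$ minus its projection onto $V_{-2m}$. By the Fact of Section 5, $2^{-2m}y\in\mathbb Z$ for every $m\ge0$; hence $y=0$.

**What to ask for.** The high-frequency part $\bigoplus_{n\ge1}Y_{qn}$ of $K$ was harmless. The bad part was the infinite tail $X$ towards low frequency, which satisfied $\delta_a^qX=X\oplus Y_q$. So replace $X$ by a *nice* space $J(t)$. A constant nice space will not do: if $J$ is nice and $\delta_2^2J=J\oplus Y_2$, then $J=\delta_2^{-2}J\oplus Y_0$, and by iteration $J=Y_0\oplus Y_{-2}\oplus\dots\oplus Y_{-2m}\oplus\delta_2^{-2(m+1)}J$. The last terms decrease and have intersection $0$, because their Fourier supports shrink to $\{0\}$. So $J=X$, which is not invariant under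 any translation, while a nice space is. Hence $J$ must move with $t$. We look for
$$K(t)=J(t)\oplus\bigoplus_{n\ge1}Y_{qn}\qquad(0\le t\le q),\tag{4}$$
with nice spaces $J(t)\subset V_q$ that vary smoothly and satisfy
$$\bigoplus_{i=0}^{q-1}\delta_a^iJ(t-i)=V_q\quad(q-1\le t\le q),\tag{5}$$
$$\delta_a^qJ(0)=J(q)\oplus Y_q .\tag{6}$$

**The case $a=2$, $q=2$ by hand.** If all $J(t)$ have density $d$, then (6) forces $4d=d+4$, since $Y_2$ has density $8-4$; so $d=\frac43$. On the lattice $\mathbb Z$ the rank would have to be $\frac43$. The lattice $\frac32\mathbb Z$ gives rank $2$. Put $B_0(\tau)=J(1+\tau)$ and $B_1(\tau)=\delta_2J(\tau)$ for $\tau\in[0,1]$. Then (5) reads $V_2=B_0(\tau)\oplus B_1(\tau)$, and agreement at $t=1$ reads $B_1(1)=\delta_2B_0(0)$. Condition (6) is then automatic: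
$$\delta_2^2J(0)=\delta_2B_1(0)=V_3\ominus\delta_2B_0(0)=Y_2\oplus\big(V_2\ominus B_1(1)\big)=Y_2\oplus B_0(1)=Y_2\oplus J(2).$$
So we only need a starting space $B_0(0)$ with $\delta_2B_0(0)\subset V_2$, that is, $B_0(0)\subset V_1$, and a path from $B_0(0)$ to $V_2\ominus\delta_2B_0(0)$. Let $B_0(0)$ be generated by the $\frac32\mathbb Z$-translates of $\sqrt2\varphi(2x)$ and $\sqrt2\varphi(2x-1)$; these are two of the three generators of $V_1$ over $\frac32\mathbb Z$. Over $\frac32\mathbb Z$ the space $V_2$ has rank $6$, and $\delta_2B_0(0)$, of rank $2$ over $\frac34\mathbb Z$, has rank $4$. So $V_2\ominus\delta_2B_0(0)$ has rank $2$, the same as $B_0(0)$, and Lemma 1(b) supplies the path.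

## 7. The moving space $J(t)$

We now begin the proof of Theorem 1. Write $|a|=p/s$ with integers $p>s\ge1$. Replacing $q$ by $2q$ if $q$ is odd, we assume that $q\ge2$ is even. Then $\beta:=b^q=|b|^q>1$ is rational; write $\beta=N/M$ with integers $N>M\ge1$. Let $V_j,Y_j$ be the spaces of Section 4 for $c=a$ and some admissible $\varepsilon$ (variable $x_1$).

**Step 1: the lattices and ranks.** This step fixes numbers so that all ranks are integers. Put
$$\kappa=\frac{(p^q-s^q)s^q}{p^{q-1}},\quad\rho_i=(p-s)p^{1+i}s^{q-1-i}\ (0\le i\le q-1),\quad\lambda=s\kappa,\quad c_1=(p^q-s^q)s^{q+1}.$$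
Since $\kappa(p/s)^q=p(p^q-s^q)$ and $\kappa(p/s)^{q-1}=s(p^q-s^q)$ are integers, $V_q$ and $V_{q-1}$ are nice $\kappa$-spaces of these respective ranks. From $\sum_{i=0}^{q-1}p^is^{q-1-i}=(p^q-s^q)/(p-s)$ we get
$$\sum_{i=0}^{q-1}\rho_i=p(p^q-s^q),\qquad\sum_{i\le q-2}\rho_i=p(p^q-s^q)-(p-s)p^q=sp^q-ps^q\le s(p^q-s^q).$$
So the $\rho_i$ add up to the rank of $V_q$, and without the last one they fit into $V_{q-1}$. For $a=q=2$: $\kappa=\lambda=\frac32$, $\rho_0=2$, $\rho_1=4$, $c_1=3$.

**Step 2: the starting splitting of $V_q$.** Selecting disjoint subsets of generators of $V_{q-1}$, choose mutually orthogonal nice $\kappa$-spaces $B_0^0,\dots,B_{q-2}^0\subset V_{q-1}$ of ranks $\rho_0,\dots,\rho_{q-2}$. Put $B^0_{q-1}=V_q\ominus\bigoplus_{i\le q-2}B_i^0$, a nice $\kappa$-space of rank $\rho_{q-1}$ by Lemma 1(a). As $\lambda=s\kappa$, each $B_i^0$ is a nice $\lambda$-space of rank $s\rho_i$.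

**Step 3: the final splitting of $V_q$.** The final splitting is the starting one, shifted by one slot and dilated. For $1\le i\le q-1$ let
$$B_i^1=\delta_aB_{i-1}^0\subset\delta_aV_{q-1}=V_q .$$
It is a nice $\kappa s/p=\lambda/p$-space of rank $\rho_{i-1}$, hence a nice $\lambda$-space of rank $p\rho_{i-1}=s\rho_i$. These spaces are mutually orthogonal. Let $B_0^1=V_q\ominus\bigoplus_{i\ge1}B_i^1$, a nice $\lambda$-space of rank $s\rho_0$ by Lemma 1(a).

**Step 4: the path.** The two splittings have the same ranks slot by slot, so Lemma 1(b) applies to $V_q=\bigoplus_iB_i^0=\bigoplus_iB_i^1$ with lattice $\lambda\mathbb Z$. We get functions $u_{i,l}(\tau,\cdot)$, $l\le s\rho_i$. Let $B_i(\tau)$ be the space generated by the $\lambda\mathbb Z$-translates of $u_{i,l}(\tau,\cdot)$, $l\le s\rho_i$. So $V_q=\bigoplus_iB_i(\tau)$ for all $\tau$, $B_i(0)=B_i^0$ and $B_i(1)=B_i^1$. Define, for $t\in[0,q]$,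
$$J(t)=\delta_a^{-i}B_i(\tau),\qquad t=q-1-i+\tau,\quad0\le i\le q-1,\ \tau\in[0,1].$$
At an integer $1\le k\le q-1$ there are two descriptions: $i=q-k$, $\tau=1$ and $i=q-k-1$, $\tau=0$. They agree, because $\delta_a^{-(q-k)}B^1_{q-k}=\delta_a^{-(q-k-1)}B^0_{q-k-1}$. The space $J(t)$ is constant for $t$ within distance $\frac13$ of each integer (inside $[0,q]$), and $J(t)\subset\delta_a^{-i}V_q\subset V_q$.

**Step 5: verification of (5) and (6).** For $t=q-1+\tau$ we have $J(t-i)=\delta_a^{-i}B_i(\tau)$, so the $i$-th summand in (5) is $B_i(\tau)$, and (5) holds. For (6), $J(0)=\delta_a^{-(q-1)}B_{q-1}^0$, so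
$$\delta_a^qJ(0)=\delta_aB^0_{q-1}=V_{q+1}\ominus\bigoplus_{i\le q-2}\delta_aB_i^0=V_{q+1}\ominus\bigoplus_{i=1}^{q-1}B_i^1=Y_q\oplus B_0^1,$$
and $B_0^1=J(q)$.

**Step 6: the spaces $K(t)$ and (3).** Define $K(t)$ for $t\in[0,q]$ by (4); the sum is orthogonal since $J(t)\subset V_q$. By (6),
$$\delta_a^qK(0)=J(q)\oplus Y_q\oplus\bigoplus_{n\ge1}Y_{q(n+1)}=K(q),$$
so $K(t+q)=\delta_a^qK(t)$ consistently extends $K$ to all $t\in\mathbb R$. The extension is constant on $[-\frac13,\frac13]$: on $[-\frac13,0]$ we have $K(t)=\delta_a^{-q}K(t+q)=\delta_a^{-q}K(q)=K(0)$. In the same way it is constant on $[q-\frac13,q+\frac13]$. Putting $J(t)=J(0)$ on $[-\frac13,0]$ and $J(t)=J(q)$ on $[q,q+\frac13]$, formula (4) holds on $[-\frac13,q+\frac13]$.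

It remains to check the first half of (3). For $t\in[q-1,q]$ all $t-i$ lie in $[0,q]$. By (5), and because the spaces $\delta_a^iY_{qn}=Y_{qn+i}$ ($0\le i<q$, $n\ge1$) run once through all $Y_m$ with $m\ge q$, the left side is $V_q\oplus\bigoplus_{m\ge q}Y_m=L^2(\mathbb R)$. If (3) holds at $t$, apply $\delta_a$: we get $L^2(\mathbb R)=\bigoplus_{i=1}^{q}\delta_a^iK(t+1-i)$, and the term $i=q$ is $\delta_a^qK(t+1-q)=K(t+1)$, the missing term $i=0$. So (3) holds at $t+1$. The reverse implication follows in the same way with $\delta_a^{-1}$. Hence (3) holds for all $t\in\mathbb R$.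

## 8. Generators of $J(t)$ that are smooth in $t$

The wavelets will be built from generators of $J(t(\xi_2))$. For these to be smooth in $\xi_2$ we need one lattice for all $t$ and generators that fit together across the integers.

**Step 1: one lattice.** For $t=q-1-i+\tau$ the space $J(t)$ has generators $\delta_a^{-i}u_{i,l}(\tau,\cdot)$ with respect to the lattice $(p/s)^i\lambda\mathbb Z$. Since $\lambda=c_1/p^{q-1}$, we have $c_1/((p/s)^i\lambda)=s^ip^{q-1-i}\in\mathbb N$. Hence $J(t)$ is a nice $c_1$-space of rank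
$$s\rho_i\cdot s^ip^{q-1-i}=s^qp^q(p-s)=:\rho,$$
independent of $i$. So on each $[k,k+1]$, $0\le k\le q-1$, we have $c_1$-generators $g_l^{(k)}(t,\cdot)$, $l\le\rho$, of $J(t)$, with $\hat g_l^{(k)}(t,\xi_1)$ smooth, compactly supported, and constant in $t$ within $\frac13$ of the endpoints.

**Step 2: gluing at integers.** At an integer $1\le k\le q-1$ both $\{g_l^{(k-1)}(k,\cdot)\}$ and $\{g_l^{(k)}(k,\cdot)\}$ generate $J(k)$. By the fiber picture there is a smooth $H:\mathbb T\to U(\rho)$ with
$$\hat g_l^{(k-1)}(k,\xi)=\sum_{l'}H_{l'l}(c_1\xi)\,\hat g_{l'}^{(k)}(k,\xi).$$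
Replace $\hat g_l^{(k)}(t,\xi)$ by $\sum_{l'}H_{l'l}(c_1\xi)\hat g^{(k)}_{l'}(t,\xi)$ for *all* $t\in[k,k+1]$. As $H$ is unitary and does not depend on $t$, these are still generators of $J(t)$, constant in $t$ near the endpoints, and now they agree with $g_l^{(k-1)}$ at $t=k$. Both sides are constant in $t$ near $k$, so the glued function is smooth there. Do this for $k=1,\dots,q-1$ in turn, and extend by constants in $t$ to $[-\frac13,0]$ and $[q,q+\frac13]$. We obtain $g_l(t,\cdot)$, $l\le\rho$, $t\in[-\frac13,q+\frac13]$, such that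

* $\hat g_l(t,\xi_1)$ is $C^\infty$ in $(t,\xi_1)$, with support in $\xi_1$ contained in a compact set independent of $t$;
* $g_l$ is independent of $t$ on $[-\frac13,\frac13]$ and on $[q-\frac13,q+\frac13]$;
* $\{g_l(t,\cdot-c_1k)\}_{l\le\rho,\,k\in\mathbb Z}$ is an ONB of $J(t)$.

## 9. The subspace $W$ of $L^2(\mathbb R^2)$

Let $W=\{f\in L^2(\mathbb R^2):f^\sharp(\xi)\in K(t(\xi))\text{ for a.e. }\xi\}$ with the $K(t)$ of Section 7.

**Step 1: measurability.** We check that $W$ is a closed subspace with projection acting slice by slice. For $t\in[0,q]$, $K(t)$ has the ONB consisting of the $g_l(t,\cdot-c_1k)$, which are continuous in $t$ as $L^2(\mathbb R)$-valued functions, and a fixed ONB of $\bigoplus_{n\ge1}Y_{qn}$. So $\langle P_{K(t)}v,w\rangle$ is a countable sum of continuous functions of $t\in[0,q]$, hence measurable. For other $t$ conjugate with powers of $\delta_a^q$. Thus $f^\sharp(\xi)\mapsto P_{K(t(\xi))}f^\sharp(\xi)$ defines an orthogonal projection, and its range is $W$.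

**Step 2: the decomposition.** By (2), $D_A^iW$ is the space of $f$ with $f^\sharp(\xi)\in\delta_a^iK(t(\xi)-i)$ a.e. So (3), applied in each slice, gives
$$L^2(\mathbb R^2)=\bigoplus_{i=0}^{q-1}D_A^iW,\qquad D_A^qW=W.\tag{7}$$

## 10. A wavelet basis of $W$ under $D_A^q$

Let $D=D_A^q$; it dilates $x_1$ by $a^q$ and $x_2$ by $\beta$.

**Step 1: a multiresolution in $x_2$ with narrow transition zones.** The transition zones must lie where $K$ is constant. Choose $\varepsilon_2\in(0,\frac14)$ with
$$\tfrac12|b|^{-1/3}\le\tfrac12-\varepsilon_2,\qquad\tfrac12+\varepsilon_2\le\tfrac12|b|^{1/3}.$$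
Then $\frac12+\varepsilon_2\le|b|^{2/3}(\frac12-\varepsilon_2)<\beta(\frac12-\varepsilon_2)$. Let $\phi,V_j^{(2)},Y_j^{(2)}$ be the objects of Section 4 for $c=\beta$, $\varepsilon=\varepsilon_2$ (variable $x_2$). $V_0^{(2)}$ is a nice $M$-space of rank $M$ with generators $\phi(\cdot-r)$, $0\le r<M$. $V_1^{(2)}$ is a nice $M/N$-space of rank $1$, hence a nice $M$-space of rank $N$. By Lemma 1(a), $Y_0^{(2)}$ is a nice $M$-space of rank $N-M$ with generators $\eta_1,\dots,\eta_{N-M}\in\mathcal B$. Since $Y_0^{(2)}\subset V_1^{(2)}$ and $Y_0^{(2)}\perp V_0^{(2)}\supset\{f:\operatorname{supp}\hat f\subset[-\frac12+\varepsilon_2,\frac12-\varepsilon_2]\}$, each $\hat\eta_v$ is supported in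
$$Q=\{\tfrac12-\varepsilon_2\le|\xi|\le\beta(\tfrac12+\varepsilon_2)\},\qquad t(Q)\subset[-\tfrac13,q+\tfrac13].$$

**Step 2: the generators.** For $1\le v\le N-M$, $1\le l\le\rho$ define $\theta_{v,l}$ by
$$\theta_{v,l}^\sharp(x_1,\xi)=\hat\eta_v(\xi)\,g_l(t(\xi),x_1).$$
Then $\hat\theta_{v,l}(\xi_1,\xi_2)=\hat\eta_v(\xi_2)\,\hat g_l(t(\xi_2),\xi_1)\in C_c^\infty(\mathbb R^2)$, because $t(\cdot)$ is smooth off $0$ and $g_l$ extends smoothly by constants to all $t\in\mathbb R$.

By the example in Section 4, which works verbatim for $c=a$ of either sign, $Y_0$ is a nice $s$-space of rank $p-s$. As $s\mid c_1$, it is a nice $c_1$-space with generators $z_m\in\mathcal B$, $1\le m\le(p-s)c_1/s$. Define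
$$\omega_{m,r}(x)=z_m(x_1)\,\phi(x_2-r),\quad0\le r<M;\qquad\hat\omega_{m,r}\in C_c^\infty(\mathbb R^2).$$
Let $\Gamma=c_1\mathbb Z\times M\mathbb Z$ and $\Phi=\{\theta_{v,l}\}\cup\{\omega_{m,r}\}$.

**Proposition.** $\{D^jT_\gamma f:\ j\in\mathbb Z,\gamma\in\Gamma,f\in\Phi\}$ is an ONB of $W$.

The proof runs through an intermediate basis with infinitely many generators: all members of an ONB of $K(t)$ are used in place of the $g_l$. Let $\{e_\iota\}$ be an ONB of $\bigoplus_{n\ge1}Y_{qn}$ which is a union of ONBs of the $Y_{qn}$. For $t\in[-\frac13,q+\frac13]$ let $\{h_\sigma(t)\}_\sigma$ be the ONB of $K(t)$ consisting of all $g_l(t,\cdot-c_1k)$ and all $e_\iota$. Define $F_{v,k,\sigma}$ by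
$$F_{v,k,\sigma}^\sharp(\xi)=\hat\eta_v(\xi)\,e^{-2\pi\mathrm iMk\xi}\,h_\sigma(t(\xi)),\qquad1\le v\le N-M,\ k\in\mathbb Z.$$
Then $F_{v,k,\sigma}\in W$ and $\|F_{v,k,\sigma}\|=\|\eta_v\|=1$.

**Step 3: reduction to Parseval's identity on a dense set.** We claim that $\{D^jF_{v,k,\sigma}\}$ is an ONB of $W$. These are unit vectors in $W$, since $DW=W$. If Parseval's identity holds on a dense subset of $W$, it extends to $W$ by continuity of the coefficients and of the isometric analysis operator. A family of unit vectors that satisfies Parseval's identity is orthonormal: apply the identity to a member $e$ to get $1=1+\sum_{e'\ne e}|\langle e,e'\rangle|^2$. So it suffices to prove Parseval's identity on the set $\mathcal D$ of all $f\in W$ with $\|f^\sharp(\xi)\|$ essentially bounded and $f^\sharp(\xi)=0$ unless $1/C\le|\xi|\le C$, for some $C=C(f)$. Since $W$ is stable under multiplying $f^\sharp$ by bounded measurable functions of $\xi$, truncation shows that $\mathcal D$ is dense in $W$. It is invariant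 under $D^{\pm1}$.

**Step 4: one scale is a difference.** We show that the contribution of a single $j$ telescopes. Let $S=[\frac12-\varepsilon_2,\frac12+\varepsilon_2]$ and, for $f\in\mathcal D$,
$$\mathcal A(f)=\int\hat\phi(\xi)^2\|f^\sharp(\xi)\|^2d\xi+2\,\mathrm{Re}\int_S\langle f^\sharp(\xi-1),f^\sharp(\xi)\rangle\,\hat\phi(\xi)\hat\phi(\xi-1)\,d\xi .$$
The claim is that, for $f\in\mathcal D$,
$$\sum_{v,k,\sigma}|\langle f,F_{v,k,\sigma}\rangle|^2=\mathcal A(D^{-1}f)-\mathcal A(f).\tag{8}$$

For $\xi\in Q$ let $c_\sigma(\xi)=\langle f^\sharp(\xi),h_\sigma(t(\xi))\rangle$, and let $c_\sigma=0$ off $Q$. This is bounded with compact support, and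
$$\langle f,F_{v,k,\sigma}\rangle=\int c_\sigma(\xi)\,\overline{\hat\eta_v(\xi)}\,e^{2\pi\mathrm iMk\xi}d\xi .$$
Since $\{\eta_v(\cdot-Mk)\}_{v,k}$ is an ONB of $Y_0^{(2)}$, summing $|\cdot|^2$ over $v,k$ gives $\|Pc_\sigma\|^2=\langle P_1c_\sigma,c_\sigma\rangle-\langle P_0c_\sigma,c_\sigma\rangle$, where $P_j$ is the orthogonal projection onto $\widehat{V_j^{(2)}}$ and $P=P_1-P_0$.

Now use (1). We have $\hat\phi(\xi)\hat\phi(\xi+n)=0$ for $|n|\ge2$, and $\hat\phi(\xi)\hat\phi(\xi-1)=0$ off $S$. The terms $n=1$ and $n=-1$ are complex conjugates of each other after a change of variable. So for bounded compactly supported $h$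
$$\langle P_0h,h\rangle=\int\hat\phi^2|h|^2+2\,\mathrm{Re}\int_Sh(\xi-1)\overline{h(\xi)}\,\hat\phi(\xi)\hat\phi(\xi-1)\,d\xi,$$
$$\langle P_1h,h\rangle=\int\hat\phi(\tfrac\xi\beta)^2|h|^2+2\,\mathrm{Re}\int_{\beta S}h(\xi-\beta)\overline{h(\xi)}\,\hat\phi(\tfrac\xi\beta)\hat\phi(\tfrac\xi\beta-1)\,d\xi .$$
Put $h=c_\sigma$, subtract, and sum over $\sigma$. The sums converge absolutely, since by Cauchy–Schwarz $\sum_\sigma|c_\sigma(\xi-1)c_\sigma(\xi)|\le\|f^\sharp(\xi-1)\|\,\|f^\sharp(\xi)\|$, and likewise with $\beta$. Note that $\pm S,\pm\beta S\subset Q$. Three observations evaluate the sums.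

* On $Q$, $\sum_\sigma|c_\sigma(\xi)|^2=\|f^\sharp(\xi)\|^2$, because $f^\sharp(\xi)\in K(t(\xi))$. Off $Q$, $\hat\phi(\xi/\beta)^2-\hat\phi(\xi)^2=0$, because both terms are $1$ or both are $0$.
* For $\xi\in S$ we have $|\xi|,|\xi-1|\in S$, so $t(\xi),t(\xi-1)\in[-\frac13,\frac13]$. There $K=K(0)$ and $h_\sigma=h_\sigma(0)$ are constant, so $\sum_\sigma c_\sigma(\xi-1)\overline{c_\sigma(\xi)}=\langle f^\sharp(\xi-1),f^\sharp(\xi)\rangle$.
* For $\xi\in\beta S$ we have $|\xi|,|\xi-\beta|\in\beta S$, so $t(\xi),t(\xi-\beta)\in[q-\frac13,q+\frac13]$. There $K=K(q)$ and $h_\sigma=h_\sigma(q)$ are constant, so $\sum_\sigma c_\sigma(\xi-\beta)\overline{c_\sigma(\xi)}=\langle f^\sharp(\xi-\beta),f^\sharp(\xi)\rangle$.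

This is where the moving space pays off: the two transition zones see only $K(0)$ and $K(q)=\delta_a^qK(0)$. Hence $\sum_\sigma\|Pc_\sigma\|^2=\mathcal A_1(f)-\mathcal A(f)$ with
$$\mathcal A_1(f)=\int\hat\phi(\tfrac\xi\beta)^2\|f^\sharp(\xi)\|^2d\xi+2\,\mathrm{Re}\int_{\beta S}\langle f^\sharp(\xi-\beta),f^\sharp(\xi)\rangle\,\hat\phi(\tfrac\xi\beta)\hat\phi(\tfrac\xi\beta-1)\,d\xi .$$
By (2), $(D^{-1}f)^\sharp(\xi)=\beta^{1/2}\delta_a^{-q}(f^\sharp(\beta\xi))$, and $\delta_a^{-q}$ is unitary. Substituting $\xi\to\beta\xi$ in $\mathcal A_1(f)$ gives $\mathcal A_1(f)=\mathcal A(D^{-1}f)$. This proves (8).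

**Step 5: telescoping.** Since $\langle f,D^jF\rangle=\langle D^{-j}f,F\rangle$, (8) gives
$$\sum_{j=-n}^n\sum_{v,k,\sigma}|\langle f,D^jF_{v,k,\sigma}\rangle|^2=\mathcal A(D^{-n-1}f)-\mathcal A(D^nf).$$
For large $n$, $(D^{-n-1}f)^\sharp$ is supported in $|\xi|<\frac12-\varepsilon_2$, where $\hat\phi=1$, and vanishes on $S$; so $\mathcal A(D^{-n-1}f)=\|f\|^2$. For large $n$, $(D^nf)^\sharp$ is supported in $|\xi|>\frac12+\varepsilon_2$, so $\mathcal A(D^nf)=0$. This is Parseval's identity, and $\{D^jF_{v,k,\sigma}\}$ is an ONB of $W$.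

**Step 6: back to finitely many generators.** The members of this ONB with $h_\sigma=g_l(\cdot,\cdot-c_1k_1)$ are exactly the $D^jT_\gamma\theta_{v,l}$, $\gamma=(c_1k_1,Mk)\in\Gamma$. Those with $h_\sigma=e_\iota$ are $D^j(e_\iota\otimes\eta_v(\cdot-Mk))$, and they form an ONB of
$$\bigoplus_{j\in\mathbb Z}\bigoplus_{n\ge1}Y_{q(n+j)}\otimes Y_j^{(2)}=\bigoplus_{m\in\mathbb Z}Y_{qm}\otimes\bigoplus_{j\le m-1}Y_j^{(2)}=\bigoplus_{m\in\mathbb Z}Y_{qm}\otimes V_m^{(2)}=\bigoplus_{m\in\mathbb Z}D^m\big(Y_0\otimes V_0^{(2)}\big).$$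
The last space has the ONB $\{D^mT_\gamma\omega_{m',r}\}$ with $m\in\mathbb Z$, $\gamma\in\Gamma$, $1\le m'\le(p-s)c_1/s$, $0\le r<M$. Replacing this part of the ONB gives the Proposition. $\square$

## 11. From $W$ to the wavelet for $A$; seven generators for $\mathrm{diag}(2,\sqrt2)$

By the Proposition and (7), the functions $D_A^iD^jT_\gamma f=D_A^{i+qj}T_\gamma f$ with $0\le i<q$ give an ONB $\{D_A^jT_\gamma f:j\in\mathbb Z,\gamma\in\Gamma,f\in\Phi\}$ of $L^2(\mathbb R^2)$. It remains to turn $\Gamma$ into $\mathbb Z^2$. Let $C=\mathrm{diag}(c_1,M)$, so $\Gamma=C\mathbb Z^2$, and $\Psi=\{D_Cf:f\in\Phi\}$. We have $D_CT_{Ck}=T_kD_C$, and $D_CD_A=D_AD_C$ because diagonal matrices commute. Hence $D_A^jT_kD_Cf=D_C\,D_A^jT_{Ck}f$, and the system $\{D_A^jT_k\psi\}$ is the image of the ONB above under the unitary $D_C$. So $\Psi$ is an orthonormal wavelet for $A$, with $\hat\psi\in C_c^\infty(\mathbb R^2)$ for all $\psi\in\Psi$. This proves Theorem 1. $\blacksquare$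

The number of generators is $L=(N-M)\rho+M(p-s)c_1/s$. For $A=\mathrm{diag}(2,\sqrt2)$ we have $q=2$, $p=2$, $s=1$, $N=2$, $M=1$, $\rho=4$, $c_1=3$, so $L=4+3=7$. The ratio $\rho/c_1=\frac43$ is the density found by hand in Section 6.

## 12. No rational power: proof of Theorem 2

For the Shannon wavelet, $\overline{\hat\psi(\xi)}\hat\psi(\xi+m)=0$ for every integer $m\ne0$, and $|\hat\psi|^2$ takes only the values $0$ and $1$. We now show that the irrationality of all $b^j$ forces a rigidity of this kind in the variable $\xi_2$. Decay makes an integer-valued function continuous, and this is a contradiction.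

Let $b^j\notin\mathbb Q$ for all $j\ge1$, hence for all $j\ne0$, and let $\Psi\subset L^2(\mathbb R^2)$ be an orthonormal wavelet for $A=\mathrm{diag}(a,b)$.

**Step 1: vanishing correlations (no decay used).** We prove that for every $m\in\mathbb Z^2$ with $m_2\ne0$,
$$\sum_l\overline{\hat\psi^l(\xi)}\,\hat\psi^l(\xi+m)=0\qquad\text{for a.e. }\xi.\tag{9}$$
The idea is that $\|T_yf\|^2$ does not depend on $y$. Expand it in the wavelet basis as an almost periodic series in $y$ and read off the coefficient at frequency $m$: only the scale $j=0$ contributes.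

*The expansion.* Let $Q$ be a closed disc of radius $r<\frac14$ with $0\notin Q\cup(Q+m)$, and let $\hat f=u\mathbf 1_Q+\mathbf 1_{Q+m}$ with $u$ bounded measurable. For $y\in\mathbb R^2$,
$$\|f\|^2=\|T_yf\|^2=\sum_jw_j(y),\qquad w_j(y)=\sum_{k,l}|\langle T_yf,D_A^jT_k\psi^l\rangle|^2 .$$
After the substitution $\xi=A^j\zeta$ we have
$$\langle T_yf,D_A^jT_k\psi^l\rangle=|\det A|^{j/2}\int\hat f(A^j\zeta)\,e^{-2\pi\mathrm iy\cdot A^j\zeta}\,\overline{\hat\psi^l(\zeta)}\,e^{2\pi\mathrm ik\cdot\zeta}d\zeta,$$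
so Plancherel's theorem on $\mathbb T^2$ gives
$$w_j(y)=|\det A|^j\sum_l\int_{[0,1]^2}\Big|\sum_{n\in\mathbb Z^2}\hat f(A^j(\zeta+n))\,e^{-2\pi\mathrm iy\cdot A^j(\zeta+n)}\,\overline{\hat\psi^l(\zeta+n)}\Big|^2d\zeta=\sum_nc_{j,n}\,e^{2\pi\mathrm iy\cdot A^jn},\tag{10}$$
$$c_{j,n}=|\det A|^j\sum_l\int_{\mathbb R^2}\hat f(A^j\zeta)\,\overline{\hat f(A^j(\zeta+n))}\;\overline{\hat\psi^l(\zeta)}\,\hat\psi^l(\zeta+n)\,d\zeta .$$
The last sum in (10) is finite, since $\operatorname{supp}\hat f$ is compact.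

*Uniform convergence, $j\ge0$.* For $n\ne n'$ we have $|A^j(n-n')|\ge1>2r$. So for each $\zeta$ at most one $n$ has $A^j(\zeta+n)\in Q$, and at most one has it in $Q+m$. From $|x+y|^2\le2|x|^2+2|y|^2$ we get
$$w_j(y)\le2\sum_l\int|\hat f(\xi)|^2|\hat\psi^l(A^{-j}\xi)|^2d\xi .$$
For $f_1$ with $\hat f_1=\hat f\mathbf 1_Q$ at most one term occurs in the sum over $n$, so $\sum_l\int_Q|\hat f|^2|\hat\psi^l(A^{-j}\xi)|^2d\xi=\sum_{k,l}|\langle f_1,D_A^jT_k\psi^l\rangle|^2$, and the sum of this over $j\ge0$ is at most $\|f_1\|^2$. The same holds for $Q+m$. As $|m|\ge1>2r$, $Q\cap(Q+m)=\emptyset$, and so $\sum_{j\ge0}\sup_yw_j<\infty$.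

*Uniform convergence, $j<0$.* The set $A^{|j|}(Q\cup(Q+m))$ is contained in two rectangles with sides $2r|a|^{|j|}$, $2r|b|^{|j|}$, so for each $\zeta$ at most $2(2r|a|^{|j|}+1)(2r|b|^{|j|}+1)\le C|\det A|^{|j|}$ values of $n$ occur. The Cauchy–Schwarz inequality applied to the sum over $n$ in (10) gives
$$w_j(y)\le C\|\hat f\|_\infty^2\sum_l\int_{A^{|j|}(Q\cup(Q+m))}|\hat\psi^l|^2 .$$
The set $Q\cup(Q+m)$ is compact and avoids $0$, so it lies in an annulus $R_1\le|\xi|\le R_2$, $R_1>0$. Since $|A^{-1}\xi|\le\mu^{-1}|\xi|$ with $\mu=\min(|a|,|b|)>1$, a given $\xi$ has $A^{-i}\xi$ in this annulus for at most $1+\log(R_2/R_1)/\log\mu$ values of $i\ge0$. So the sets $A^i(Q\cup(Q+m))$ have bounded overlap, and $\sum_{j<0}\sup_yw_j<\infty$.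

*Reading off a coefficient.* The constant $\|f\|^2$ is therefore the uniform limit of the trigonometric polynomials $\sum_{|j|\le j_0}w_j$ as $j_0\to\infty$. Take the mean value over $y\in\mathbb R^2$ (the limit of averages over $[-R,R]^2$ as $R\to\infty$) against $e^{-2\pi\mathrm iy\cdot m}$, $m\ne0$. The mean of $e^{2\pi\mathrm iy\cdot\eta}$ is $1$ if $\eta=0$ and $0$ otherwise, so
$$\sum_{(j,n):\,A^jn=m}c_{j,n}=0 .$$
But $A^jn=m$ implies $b^jn_2=m_2\ne0$, so $b^j\in\mathbb Q$, $j=0$ and $n=m$. Hence $c_{0,m}=0$. (For $b=\sqrt2$ this fails: $b^2n_2=m_2$ is possible for even $m_2$, and other scales may contribute.)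

Since $|m|\ge1>2r$, we have $\hat f(\zeta)\overline{\hat f(\zeta+m)}=u(\zeta)\mathbf 1_Q(\zeta)$; the other combinations would need a common point of two of the disjoint discs $Q-m,Q,Q+m$. So $c_{0,m}=0$ says
$$\int_Qu(\zeta)\sum_l\overline{\hat\psi^l(\zeta)}\,\hat\psi^l(\zeta+m)\,d\zeta=0 .$$
As $u$ is arbitrary and countably many admissible discs $Q$ cover $\mathbb R^2\setminus\{0,-m\}$, (9) follows.

**Step 2: an integer-valued function.** We turn (9) into a statement about projections. Let $H(\xi)=(\hat\psi^l(\xi))_l\in\mathbb C^L$, a column. Orthonormality of $\{T_k\psi^l\}_{k,l}$ means $\sum_{m\in\mathbb Z^2}H(\xi+m)H(\xi+m)^*=I_L$ a.e. Put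
$$P(\xi)=\sum_{m_1\in\mathbb Z}H(\xi+(m_1,0))\,H(\xi+(m_1,0))^* ,$$
a convergent sum of positive semidefinite matrices. For a.e. $\xi$ we have $\sum_{n\in\mathbb Z}P(\xi+(0,n))=I$. For $n\ne0$ each term of the product $P(\xi+(0,n))P(\xi)$ contains a factor $H(\zeta)^*H(\zeta+m)$ with $\zeta=\xi+(m_1',n)$ and $m=(m_1-m_1',-n)$, $m_2=-n\ne0$. This factor is the left side of (9), so $P(\xi+(0,n))P(\xi)=0$. Therefore
$$P(\xi)=I\cdot P(\xi)=\sum_nP(\xi+(0,n))P(\xi)=P(\xi)^2 .$$
Thus $P(\xi)$ is an orthogonal projection, and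
$$d(\xi):=\operatorname{tr}P(\xi)=\sum_l\sum_{m_1\in\mathbb Z}|\hat\psi^l(\xi_1+m_1,\xi_2)|^2\in\mathbb Z\quad\text{a.e.}$$

**Step 3: decay makes $d$ continuous.** Suppose $|\psi^l(x)|\le C(1+|x|)^{-2-\delta}$ for all $l$. For fixed $\xi_2$ let $h^l_{\xi_2}(x_1)=\int\psi^l(x_1,x_2)e^{-2\pi\mathrm ix_2\xi_2}dx_2$. Then $|h^l_{\xi_2}(x_1)|\le C'(1+|x_1|)^{-1-\delta}$, $h^l_{\xi_2}(x_1)$ is continuous in $\xi_2$, and $\widehat{h^l_{\xi_2}}(\xi_1)=\hat\psi^l(\xi_1,\xi_2)$. The $1$-periodic function $\xi_1\mapsto d(\xi_1,\xi_2)$ is integrable over a period, with integral $\sum_l\|h^l_{\xi_2}\|^2$, and it has the Fourier coefficients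
$$d_k(\xi_2)=\sum_l\int|\widehat{h^l_{\xi_2}}(\xi_1)|^2e^{-2\pi\mathrm ik\xi_1}d\xi_1=\sum_l\int h^l_{\xi_2}(x-k)\,\overline{h^l_{\xi_2}(x)}\,dx=O\big((1+|k|)^{-1-\delta}\big),$$
uniformly in $\xi_2$: for each $x$ either $|x|\ge|k|/2$ or $|x-k|\ge|k|/2$, so one factor is $O((1+|k|)^{-1-\delta})$ and the other is integrable. By dominated convergence $d_k$ is continuous in $\xi_2$. Hence $\tilde d(\xi)=\sum_kd_k(\xi_2)e^{2\pi\mathrm ik\xi_1}$ converges uniformly to a continuous function on $\mathbb R^2$, and $d=\tilde d$ a.e.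

**Step 4: contradiction.** The function $\tilde d$ is continuous and a.e. integer-valued on the connected set $\mathbb R^2$, so it is constant. But
$$\int_{[0,1]\times\mathbb R}\tilde d\,d\xi=\sum_l\|\psi^l\|^2=L<\infty,$$
and the domain has infinite measure. So $\tilde d=0$ and $L=0$, which contradicts $L\ge1$. Finally, an $r$-regular function satisfies the decay hypothesis: take $\alpha=0$ and $m=3$ in the definition. This proves Theorem 2. $\blacksquare$

## 13. Equivalence of the four conditions for $a$ rational, $b$ irrational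

**Proof of the Corollary.** (iv)⇒(iii) is Theorem 1. (iii)⇒(i) holds because functions with Fourier transform in $C_c^\infty$ are Schwartz functions. (i)⇒(ii) holds because $r$-regularity with $\alpha=0$, $m=3$ gives the bound with $\delta=1$ for each of the finitely many $\psi^l$. (ii)⇒(iv): by Theorem 2 some power $b^q$, $q\ge1$, is rational, and $q\ge2$ because $b\notin\mathbb Q$. If instead $a$ is the irrational entry, exchange the coordinates: this is a unitary map of $L^2(\mathbb R^2)$ that preserves $\mathbb Z^2$, decay and smoothness, and it carries wavelets for $\mathrm{diag}(a,b)$ to wavelets for $\mathrm{diag}(b,a)$. $\square$
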